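\title{Planar graphs of edge-connectivity $4k-2$ that are not strongly $\mathbb{Z}_{2k}$-connected}

\begin{abstract}
A graph is strongly $\mathbb{Z}_{2k}$-connected if the differences between out-degree and in-degree can be prescribed modulo $4k$, subject only to a parity condition at each vertex and a condition on the total. We show that for every $k\ge 2$ there is a $(4k-2)$-regular, $(4k-2)$-edge-connected planar graph that is not strongly $\mathbb{Z}_{2k}$-connected; this answers negatively, for every $k\ge 3$, the question whether edge-connectivity $4k-2$ suffices for planar graphs. More generally, for every $m\ge 4$ there are infinitely many $(2m-2)$-edge-connected planar graphs that are not strongly $\mathbb{Z}_m$-connected. The examples are cyclic chains of blocks. The prescription makes the chain count modulo $m$, and this forces one block into a state that a four-vertex subgraph forbids.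
\end{abstract}

\section{Introduction}

Graphs in this paper are finite, have no loops, and may have parallel edges. For an orientation of a graph $G$ and a vertex $v$, let $d^+(v)$ and $d^-(v)$ be the out-degree and the in-degree of $v$, so that $d^+(v)+d^-(v)$ is the degree $d_G(v)$. In every orientation the differences $d^+(v)-d^-(v)$ sum to $0$, since each edge has one tail and one head, and $d^+(v)-d^-(v)$ has the parity of $d_G(v)$. Both constraints survive reduction modulo an even number. We are interested in graphs for which, modulo $4k$, there are no other constraints.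

Let $k\ge 2$ be an integer. A map $\beta\colon V(G)\to\mathbb{Z}_{4k}$ is a \emph{$(4k,\beta)$-boundary} of $G$ if $\sum_{v}\beta(v)\equiv 0\pmod{4k}$ and $\beta(v)\equiv d_G(v)\pmod 2$ for every vertex $v$. An orientation is a \emph{$(4k,\beta)$-orientation} if $d^+(v)-d^-(v)\equiv\beta(v)\pmod{4k}$ for every $v$. The graph $G$ is \emph{strongly $\mathbb{Z}_{2k}$-connected} if it has a $(4k,\beta)$-orientation for every $(4k,\beta)$-boundary $\beta$.

For $S\subseteq V(G)$ let $d(S)$ be the number of edges with exactly one end in $S$. A graph on at least two vertices is \emph{$D$-edge-connected} if $d(S)\ge D$ for every nonempty proper subset $S$ of its vertex set. How much edge-connectivity forces a planar graph to be strongly $\mathbb{Z}_{2k}$-connected? Two facts are known. No $(4k-4)$-regular graph with more than $2k-1$ vertices is strongly $\mathbb{Z}_{2k}$-connected; we recall the reason in Section~\ref{sec:count}, where we also explain why the same reason cannot apply to a $(4k-2)$-edge-connected graph. And for $k=2$ there are $6$-edge-connected Eulerian planar graphs that are not strongly $\mathbb{Z}_4$-connected. The following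 question, from \cite{hom}, asks whether the failure at $k=2$ disappears for larger $k$.

\begin{quote}
Is every $(4k-2)$-edge-connected planar graph strongly $\mathbb{Z}_{2k}$-connected, for every integer $k\ge 3$?
\end{quote}

The answer is no, and the statement fails for each value of $k$.

\begin{theorem}\label{thm:even}
For every $k\ge 2$ there is a $(4k-2)$-regular, $(4k-2)$-edge-connected planar graph that is not strongly $\mathbb{Z}_{2k}$-connected.
\end{theorem}

These graphs are connected and have even degrees, so they are Eulerian. The construction is best described through out-degrees, and in that language it extends to odd moduli. Let $m\ge 3$. A map $P\colon V(G)\to\mathbb{Z}_m$ is \emph{admissible} if $\sum_v P(v)\equiv |E(G)|\pmod m$, and an orientation \emph{realizes} $P$ if $d^+(v)\equiv P(v)\pmod m$ for all $v$. We call $G$ \emph{strongly $\mathbb{Z}_m$-connected} if every admissible $P$ is realized by some orientation. Lemma~\ref{lem:translate} shows that this agrees with the definition above when $m=2k$, and with the usual definition when $m$ is odd.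

\begin{theorem}\label{thm:all}
For every $m\ge 4$ there are infinitely many $(2m-2)$-edge-connected planar graphs that are not strongly $\mathbb{Z}_m$-connected. For even $m$ they can be chosen $(2m-2)$-regular.
\end{theorem}

Theorem~\ref{thm:even} is contained in the case $m=2k$. The case $m=2k+1$ says that for every $k\ge 2$ there are $4k$-edge-connected planar graphs that are not strongly $\mathbb{Z}_{2k+1}$-connected. We make no claim about $(4k-1)$-edge-connected planar graphs.

Section~\ref{sec:four} works out the construction for $m=4$. The three sections after it isolate the tools: a counting argument around a cycle of blocks, a four-vertex graph with an unrealizable prescription, and a lemma that recovers edge-connectivity from a contraction. Sections~\ref{sec:even} and~\ref{sec:odd} assemble them for even and for odd $m$.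

\section{Out-degrees modulo $m$ and the threshold $2m-2$}\label{sec:count}

\begin{lemma}\label{lem:translate}
Let $G$ be a graph.
\begin{enumerate}
\item[(a)] Let $m=2k$ with $k\ge2$. The rule $\beta(v)\equiv 2P(v)-d_G(v)\pmod{4k}$ is a bijection from the admissible maps $P\colon V(G)\to\mathbb{Z}_{2k}$ to the $(4k,\beta)$-boundaries, and an orientation realizes $P$ if and only if it is a $(4k,\beta)$-orientation.
\item[(b)] Let $m\ge3$ be odd. Then $G$ is strongly $\mathbb{Z}_m$-connected if and only if for every $\beta\colon V(G)\to\mathbb{Z}_m$ with $\sum_v\beta(v)\equiv0$ some orientation has $d^+(v)-d^-(v)\equiv\beta(v)\pmod m$ for all $v$.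
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For a fixed integer $d$, we have $2x-d\equiv 2x'-d\pmod{4k}$ if and only if $x\equiv x'\pmod{2k}$. So $x\mapsto 2x-d$ is a well-defined injection $\mathbb{Z}_{2k}\to\mathbb{Z}_{4k}$, and its image consists of the $2k$ classes with the parity of $d$. Since $\sum_v\beta(v)\equiv 2\sum_vP(v)-2|E(G)|$, the condition $\sum_v\beta(v)\equiv0\pmod{4k}$ is equivalent to admissibility of $P$. Since $d^+(v)-d^-(v)=2d^+(v)-d_G(v)$, the congruence $d^+(v)-d^-(v)\equiv\beta(v)\pmod{4k}$ is equivalent to $d^+(v)\equiv P(v)\pmod{2k}$.

(b) Use the rule $\beta(v)\equiv2P(v)-d_G(v)\pmod m$. As $2$ is invertible modulo $m$, the map $x\mapsto 2x-d$ is a bijection of $\mathbb{Z}_m$, and the last two equivalences of (a) hold with both moduli replaced by $m$.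
\end{proof}

From now on we use out-degrees only. We write $e(ab)$ for the number of edges joining $a$ and $b$, and $G/X$ for the graph obtained from $G$ by contracting the vertex set $X$ to one vertex and deleting loops.

The basic example is a pair of vertices joined by $t$ parallel edges. The out-degree of one vertex can be any of $0,1,\dots,t$, and the other vertex is then correct by admissibility; so this graph is strongly $\mathbb{Z}_m$-connected exactly when $t\ge m-1$. A bundle of $m-1$ parallel edges is the unit of currency: it corrects the residue of one vertex. The next proposition says that $n-1$ well-placed units are enough for $n$ vertices, and that fewer edges than that are never enough.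

\begin{proposition}\label{prop:count}
Let $m\ge3$ and let $G$ be a graph with $n\ge2$ vertices.
\begin{enumerate}
\item[(a)] If $G$ has a spanning tree $T$ with $e(ab)\ge m-1$ for every edge $ab$ of $T$, then $G$ is strongly $\mathbb{Z}_m$-connected.
\item[(b)] If $G$ is strongly $\mathbb{Z}_m$-connected, then $|E(G)|\ge(m-1)(n-1)$, and $G/X$ is strongly $\mathbb{Z}_m$-connected for every nonempty $X\subseteq V(G)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $P$ be admissible. Root $T$, reserve $m-1$ edges from each non-root vertex to its parent, and orient all other edges arbitrarily. Treat the non-root vertices in order of decreasing depth. When $v$ is treated, only its reserved edges to its parent are unoriented; direct between $0$ and $m-1$ of them away from $v$, and the rest toward $v$, so that $d^+(v)\equiv P(v)$. The root is then correct because $\sum_v d^+(v)=|E(G)|\equiv\sum_vP(v)$.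

(b) Let $P(v)\equiv-1$ at all vertices but one, and choose the last value to make $P$ admissible. In an orientation that realizes $P$, each of $n-1$ vertices has out-degree at least $m-1$, which gives the inequality. If $P'$ is admissible for $G/X$ and $x$ is the contracted vertex, let $P=P'$ outside $X$ and choose $P$ on $X$ with sum $P'(x)$ plus the number of edges inside $X$. Then $P$ is admissible for $G$, and an orientation realizing $P$ induces one of $G/X$ realizing $P'$.
\end{proof}

For $m=2k$, a $(4k-4)$-regular graph has $(2k-2)n$ edges, and $(2k-2)n<(2k-1)(n-1)$ exactly when $n>2k-1$. This is the first known fact of the introduction. It applies to planar graphs of edge-connectivity $4k-4$, by way of the following family. A \emph{cycle with multiplicities} is obtained from a cycle by replacing each edge with a bundle of parallel edges. It is planar, and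
\begin{equation}\label{eq:cycle}
\text{if every bundle has at least $t$ edges, the graph is $2t$-edge-connected,}
\end{equation}
because a nonempty proper vertex set separates the two ends of at least two bundles. A cycle of length $2k$ with all multiplicities $2k-2$ is therefore $(4k-4)$-edge-connected and not strongly $\mathbb{Z}_{2k}$-connected.

At edge-connectivity $2m-2$ the count no longer obstructs. If $G$ is $(2m-2)$-edge-connected, then any graph on $t\ge2$ vertices obtained from $G$ by contractions has minimum degree at least $2m-2$, hence at least $(m-1)t$ edges, which is $m-1$ more than Proposition~\ref{prop:count}(b) demands. The simplest planar examples, cycles with all multiplicities $m-1$, are strongly $\mathbb{Z}_m$-connected by Proposition~\ref{prop:count}(a). One would guess from this that $2m-2$, that is $4k-2$ for $m=2k$, is enough. A counterexample has to come from something finer than counting edges.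

\section{The case $m=4$}\label{sec:four}

The starting point is a cycle with multiplicities $m-1$. It realizes every admissible prescription, but some prescriptions leave it very little freedom.

Take $m=4$ and the cycle $s_0,x_1,s_1,x_2,s_2,x_3,s_3,x_4,s_4=s_0$ with every multiplicity equal to $3$. Prescribe out-degree $3$ modulo $4$ at each $x_j$ and $0$ at each $s_j$; this is admissible, since $12\equiv 24\pmod 4$. Given an orientation that realizes the prescription, let $a_j$ be the number of edges directed from $s_{j-1}$ to $x_j$ and $c_j$ the number directed from $x_j$ to $s_j$. The out-degree of $x_j$ is $(3-a_j)+c_j\equiv3$, so $c_j\equiv a_j\pmod4$, and $c_j=a_j$ because both lie in $\{0,1,2,3\}$. The out-degree of $s_j$ is $(3-c_j)+a_{j+1}\equiv0$, so $a_{j+1}\equiv a_j+1$. Thus $x_j$ transmits a number, $s_j$ adds one to it, and $a_1,\dots,a_4$ run through $0,1,2,3$ in cyclic order. Whatever the orientation, there is a $j$ with $a_j=c_j=3$: all three edges on the left enter $x_j$ and all three edges on the right leave it. We cannot say which $j$ it is, so we replace \emph{every} $x_j$ by a small graph that still transmits the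 number but cannot tolerate this saturated state.

Let $H$ be the graph with a triangle $v_1v_2v_3$ of single edges and a vertex $h$ joined to each $v_i$ by two edges. It has $9$ edges, and each $v_i$ has degree $4$ in $H$. No orientation of $H$ gives all three $v_i$ out-degree $0$ modulo $4$: each $v_i$ would be a source or a sink of $H$, two of them would be of the same kind, and these two are adjacent.

Replace $x_j$ by a copy of $H$. Of the three edges from $s_{j-1}$, attach two to $v_2$ and one to $v_1$; of the three edges to $s_j$, attach two to $v_3$ and one to $v_1$. This is Figure~\ref{fig:even} with $k=2$. Every vertex now has degree $6$, and there are $20$ vertices. Prescribe $1,1,0,2$ at $h,v_1,v_2,v_3$ and keep $0$ at each $s_j$; the total $16$ is congruent to the number $60$ of edges modulo $4$. Define $a_j$ and $c_j$ as before, with the copy of $H$ in place of $x_j$. The out-degrees in the copy sum to $9+(3-a_j)+c_j\equiv 1+1+0+2$, so again $c_j=a_j$, and the equation at $s_j$ is unchanged. For the index $j$ with $a_j=c_j=3$, the vertices $v_1,v_2,v_3$ spend $1,0,2$ out-edges on $s_j$ and none on $s_{j-1}$, so their out-degrees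 inside $H$ are $0$ modulo $4$. This is impossible, and the graph is not strongly $\mathbb{Z}_4$-connected. Its planarity and $6$-edge-connectivity are proved with the general even case in Section~\ref{sec:even}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.5,yscale=1.7,
  vx/.style={circle,fill,inner sep=1.6pt},
  mu/.style={midway,fill=white,inner sep=1pt,font=\scriptsize}]
\node[vx,label=left:$s$] (s) at (0,0) {};
\node[vx,label=right:$s'$] (t) at (4,0) {};
\node[vx,label=above:$v_1$] (a) at (2,1) {};
\node[vx,label=below:$v_2$] (b) at (1,-1) {};
\node[vx,label=below:$v_3$] (c) at (3,-1) {};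
\node[vx,label=right:$h$] (h) at (2,0) {};
\draw (s)--node[mu]{$1$}(a); \draw (s)--node[mu]{$2k-2$}(b);
\draw (t)--node[mu]{$1$}(a); \draw (t)--node[mu]{$2k-2$}(c);
\draw (a)--node[mu]{$k-1$}(b); \draw (a)--node[mu]{$k-1$}(c);
\draw (b)--node[mu]{$1$}(c); \draw (h)--node[mu]{$2k-2$}(a);
\draw (h)--node[mu]{$k$}(b); \draw (h)--node[mu]{$k$}(c);
\end{tikzpicture}
\caption{The block for the even modulus $m=2k$. The label on a segment is the number of parallel edges it represents. Copies of the block are chained cyclically, the terminal $s'$ of each copy being the terminal $s$ of the next; every vertex then has degree $4k-2$.}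
\label{fig:even}
\end{figure}

\section{Necklaces of blocks}\label{sec:necklace}

We extract the two properties that the replacement for $x_j$ needed.

\begin{definition}\label{def:block}
Let $m\ge3$. An \emph{$m$-block} is a graph $B$ with two distinct vertices $s,s'$, its \emph{terminals}, each of degree $m-1$, together with a map $Q\colon W\to\mathbb{Z}_m$ on $W=V(B)\setminus\{s,s'\}$ such that
\begin{enumerate}
\item[(B1)] $\sum_{v\in W}Q(v)\equiv|E(B)|+1\pmod m$;
\item[(B2)] no orientation of $B$ in which all edges at $s$ leave $s$ and all edges at $s'$ enter $s'$ satisfies $d^+(v)\equiv Q(v)\pmod m$ for all $v\in W$.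
\end{enumerate}
An orientation of $B$ in which all edges at $s$ leave $s$ and all edges at $s'$ enter $s'$ is called \emph{saturated}. For $r\ge3$, the \emph{necklace} $N_r(B)$ is formed from disjoint copies $B_1,\dots,B_r$ of $B$ by identifying, for each $j$ modulo $r$, the terminal $s'$ of $B_j$ and the terminal $s$ of $B_{j+1}$ into one vertex $s_j$.
\end{definition}

Condition (B1) makes the block transmit a number, and (B2) forbids the number $m-1$.

\begin{lemma}\label{lem:necklace}
If $B$ is an $m$-block and $r\ge m$, then $N_r(B)$ is not strongly $\mathbb{Z}_m$-connected.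
\end{lemma}

\begin{proof}
Let $P=Q$ on the non-terminal vertices of each copy, $P(s_j)=0$ for $1\le j\le m$, and $P(s_j)=-1$ for $m<j\le r$. By (B1),
\[
\sum_vP(v)\equiv r\bigl(|E(B)|+1\bigr)-(r-m)\equiv r|E(B)|=|E(N_r(B))|\pmod m ,
\]
so $P$ is admissible. Suppose that an orientation realizes $P$. Let $a_j$ be the number of edges of $B_j$ that leave $s_{j-1}$ and $c_j$ the number of edges of $B_j$ that enter $s_j$; both lie in $\{0,\dots,m-1\}$. An edge of $B_j$ has its tail at a non-terminal vertex unless it is one of the $a_j$ edges leaving $s_{j-1}$ or one of the $m-1-c_j$ edges leaving $s_j$. All edges at non-terminal vertices of $B_j$ belong to $B_j$, so (B1) gives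
\[
|E(B)|+1\equiv|E(B)|-a_j-(m-1-c_j)\equiv |E(B)|+1-a_j+c_j\pmod m .
\]
Hence $c_j\equiv a_j$, and therefore $c_j=a_j$. For $1\le j\le m-1$ the out-degree of $s_j$ is $(m-1-c_j)+a_{j+1}\equiv0$, so $a_{j+1}\equiv a_j+1\pmod m$. Thus $a_1,\dots,a_m$ represent all residues modulo $m$, and $a_j=c_j=m-1$ for some $j$. The orientation of $B_j$ is saturated, which contradicts (B2).
\end{proof}

The terminal degree $m-1$ is exactly right for this argument. It is small enough that a residue determines $a_j$, so that the residue $-1$ means saturation, and it is large enough that the vertices $s_j$ have degree $2m-2$. The hypothesis $r\ge m$ provides the $m$ blocks needed to see every residue; the values $P(s_j)$ with $j\ge m$ serve only to make $P$ admissible.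

Planarity of a necklace can be read off from one block. A graph is planar if and only if its underlying simple graph is, since parallel edges can be drawn next to each other.

\begin{lemma}\label{lem:planar}
Suppose that the underlying simple graph of $B$ has a drawing without crossings in the rectangle $0\le x\le w$, $-1\le y\le1$ that meets the line $x=0$ only in $s=(0,0)$ and the line $x=w$ only in $s'=(w,0)$. Then $N_r(B)$ is planar.
\end{lemma}

\begin{proof}
Draw $B_j$ translated by $(j-1)w$ in the $x$-direction. Consecutive drawings meet only in the common terminal. The map sending $(x,y)$ to the point with polar coordinates $\bigl(2+y,\,2\pi x/(rw)\bigr)$ wraps the rectangle $0\le x\le rw$, $-1\le y\le 1$ onto an annulus, identifies $(0,y)$ with $(rw,y)$, and is otherwise injective.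
\end{proof}

\section{A four-vertex graph with an unrealizable prescription}\label{sec:gadget}

The simplest candidate for a block consists of a graph $H$ on $t$ vertices and $m-1$ edges from each terminal to $H$. In a saturated orientation, $d^+(v)\equiv Q(v)$ means that the out-degree of $v$ inside $H$ is congruent to $p_v=Q(v)-e(vs')$. Condition (B1) reads $\sum_vp_v+(m-1)\equiv|E(H)|+2(m-1)+1$, which says that $p$ is admissible for $H$, and (B2) says that $H$ does not realize $p$. So $H$ must fail to be strongly $\mathbb{Z}_m$-connected. The difficulty is that $H$ must also have many edges. If the necklace is $(2m-2)$-regular, then $2|E(H)|=t(2m-2)-(2m-2)$, so $|E(H)|=(m-1)(t-1)$, which satisfies the inequality in Proposition~\ref{prop:count}(b). For $t=2$ such an $H$ is strongly $\mathbb{Z}_m$-connected.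

A different obstruction uses small prescriptions. Take representatives $0\le p_v<m$ with small sum. The surplus $|E(H)|-\sum_vp_v$ must be handed out in multiples of $m$, so few vertices receive any of it. If two vertices $a,b$ receive none, their out-degrees are exactly $p_a$ and $p_b$, which is impossible once $e(ab)>p_a+p_b$. For $t=3$ and $\sum_vp_v=m-2$ the surplus is $m$, any pair may be the one left out, and the argument needs $e(ab)\ge p_a+p_b+1$ for all three pairs; that costs $2(m-2)+3=2m-1$ edges, one more than the $2m-2$ available. For $t=4$ and $\sum_vp_v=m-3$ the six pairs cost $3(m-3)+6=3m-3$ edges, exactly the number available.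

\begin{lemma}\label{lem:gadget}
Let $m\ge4$, and let $p_h,p_{v_1},p_{v_2},p_{v_3}\ge0$ be integers with sum $m-3$. Let $H$ be the graph on $\{h,v_1,v_2,v_3\}$ in which each pair $a\ne b$ is joined by exactly $p_a+p_b+1$ edges. Then $|E(H)|=3m-3$, each vertex $v$ has degree $d_H(v)=m+2p_v$, and $H$ has no orientation with $d^+(v)\equiv p_v\pmod m$ for all $v$.
\end{lemma}

\begin{proof}
Each vertex lies in three of the six pairs, so $|E(H)|=3(m-3)+6=3m-3$, and $d_H(v)=3p_v+(m-3-p_v)+3=m+2p_v$. Suppose that the orientation exists. Since $0\le p_v<m$ and $d^+(v)\ge0$, we have $d^+(v)=p_v+mN_v$ with integers $N_v\ge0$. Summing over the four vertices gives $3m-3=(m-3)+m\sum_vN_v$, so $\sum_vN_v=2$. At most two of the $N_v$ are nonzero, so $N_a=N_b=0$ for some $a\ne b$. Each of the $p_a+p_b+1$ edges between $a$ and $b$ has its tail at $a$ or at $b$, so $p_a+p_b+1\le d^+(a)+d^+(b)=p_a+p_b$, a contradiction.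
\end{proof}

We call $H$ the \emph{gadget}. Planarity and the degree bound nearly determine its parameters. The underlying simple graph of $H$ is $K_4$. If all four vertices had neighbors in the connected remainder of the necklace, contracting the remainder would produce $K_5$ from a planar graph, which is impossible. So one vertex, $h$, has no edge leaving $H$, and we need $d_H(h)=m+2p_h\ge2m-2$. The vertex $v_i$ needs at least $(2m-2)-(m+2p_{v_i})=m-2-2p_{v_i}$ edges leaving $H$, and these numbers add up to
\begin{equation}\label{eq:outside}
3(m-2)-2(m-3-p_h)=m+2p_h=d_H(h).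
\end{equation}
For even $m$ the choice $p_h=(m-2)/2$ makes this $2m-2$, two bundles of $m-1$ edges, as planned. For odd $m$ the number $m+2p_h$ is odd, so at least $2m-1$ edges leave $H$, and the simplest block is not available; Section~\ref{sec:odd} repairs this. The hypothesis $m\ge4$ of Theorem~\ref{thm:all} enters here: we need $(m-2)/2\le p_h\le m-3$. For $m=3$ the same recipe would give $H=K_4$, where $h$ has degree $3<2m-2$.

\section{Recovering edge-connectivity from a contraction}\label{sec:cuts}

Contracting every gadget in our necklaces will give a cycle with multiplicities, whose edge-connectivity is known from \eqref{eq:cycle}. It remains to control the cuts that split a gadget. The tool is submodularity: for $S,X\subseteq V(G)$,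
\[
d(S)+d(X)\ge d(S\cap X)+d(S\cup X),
\]
where the difference of the two sides is twice the number of edges between $S\setminus X$ and $X\setminus S$.

\begin{lemma}\label{lem:uncontract}
Let $X$ be a nonempty proper subset of $V(G)$. Suppose that $G/X$ is $D$-edge-connected and that, for every partition of $X$ into nonempty parts $Y,Y'$, we have $d(Y),d(Y')\ge D$ and $\max(d(Y),d(Y'))\ge d(X)$. Then $G$ is $D$-edge-connected.
\end{lemma}

\begin{proof}
Let $S$ be a nonempty proper subset of $V=V(G)$. If $X\subseteq S$ or $X\cap S=\emptyset$, then $d(S)$ is the size of a cut of $G/X$, so $d(S)\ge D$. Otherwise $S\cap X$ and $X\setminus S$ partition $X$ into nonempty parts. Replacing $S$ by $V\setminus S$ exchanges the two parts and preserves $d(S)$, so we may assume $d(S\cap X)\ge d(X)$. If $S\cup X=V$, then $V\setminus S=X\setminus S$ and $d(S)=d(X\setminus S)\ge D$ by hypothesis. If $S\cup X\ne V$, then $S\cup X$ is a proper subset containing $X$, so $d(S\cup X)\ge D$, and submodularity gives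
\[
d(S)\ge d(S\cap X)+d(S\cup X)-d(X)\ge d(S\cup X)\ge D. \qedhere
\]
\end{proof}

The condition on the maximum cannot be dropped: if $G$ consists of two disjoint edges $ax$ and $yb$, and $X=\{x,y\}$, $D=1$, then all other hypotheses hold and $G$ is disconnected. When $d(X)=D$ the condition is automatic. It matters for odd $m$, where $d(X)=2m-1$ for a gadget $X$.

\begin{corollary}\label{cor:four}
Let $X_1,\dots,X_q$ be disjoint four-element subsets of $V(G)$ such that each $X=X_j$ satisfies
\begin{enumerate}
\item[(i)] $d_G(v)\ge2m-2$ for all $v\in X$;
\item[(ii)] $d(X)\le 2m$;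
\item[(iii)] $e(ab)\le m-2$ for all distinct $a,b\in X$;
\item[(iv)] each $v\in X$ has at most $m-2$ edges to vertices outside $X$.
\end{enumerate}
If the graph obtained by contracting each of $X_1,\dots,X_q$ to a vertex is $(2m-2)$-edge-connected, then so is $G$.
\end{corollary}

\begin{proof}
Let $G^{(j)}$ be $G$ with each of $X_{j+1},\dots,X_q$ contracted, so that $G^{(0)}$ is $(2m-2)$-edge-connected, $G^{(q)}=G$, and $G^{(j)}/X_j=G^{(j-1)}$. We apply Lemma~\ref{lem:uncontract} to $G^{(j)}$ and $X=X_j$ for $j=1,\dots,q$ in turn. For $Y\subseteq X$ the number $d(Y)$ is the same in $G^{(j)}$ as in $G$, so we compute in $G$. Note that $d(X)\ge2m-2$, since $d(X)$ is the degree of a vertex of $G^{(0)}$. If $|Y|=1$, then $d(Y)\ge2m-2$ by (i). If $Y=\{a,b\}$, then by (i) and (iii)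
\[
d(Y)=d_G(a)+d_G(b)-2e(ab)\ge2(2m-2)-2(m-2)=2m .
\]
If $Y=X\setminus\{v\}$ and $v$ has $u$ edges to vertices outside $X$, then $Y$ has $d_G(v)-u$ edges to $v$ and $d(X)-u$ edges leaving $X$, so by (i) and (iv)
\[
d(Y)=d_G(v)+d(X)-2u\ge2(2m-2)-2(m-2)=2m .
\]
Thus $d(Y)\ge2m-2$ for all nonempty proper $Y\subset X$. In a partition of $X$ into two nonempty parts, one part has two or three elements, and its cut has size at least $2m\ge d(X)$ by (ii).
\end{proof}

\section{Even moduli}\label{sec:even}

Let $m=2k$ with $k\ge2$. Following \eqref{eq:outside} we put $p_h=k-1$, and we place the remaining weight on one vertex: $p_{v_1}=k-2$ and $p_{v_2}=p_{v_3}=0$. The sum is $2k-3=m-3$, and the gadget $H$ has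
\[
e(hv_1)=2k-2,\quad e(hv_2)=e(hv_3)=k,\quad e(v_1v_2)=e(v_1v_3)=k-1,\quad e(v_2v_3)=1 .
\]
By Lemma~\ref{lem:gadget} the degrees in $H$ of $h,v_1,v_2,v_3$ are $4k-2$, $4k-4$, $2k$, $2k$, so these vertices lack $0$, $2$, $2k-2$, $2k-2$ edges to reach degree $4k-2$. Let $B$ be obtained from $H$ by adding terminals $s,s'$ with
\[
e(sv_2)=2k-2,\qquad e(sv_1)=1,\qquad e(v_3s')=2k-2,\qquad e(v_1s')=1
\]
(Figure~\ref{fig:even}), and let $Q(v)=p_v+e(vs')$ for $v\in V(H)$. Fix $r\ge m$ and let $G=N_r(B)$.

\emph{$B$ is an $m$-block.} Each terminal has degree $2k-1=m-1$. We have $|E(B)|+1=(3m-3)+2(m-1)+1=5m-4$ and $\sum_vQ(v)=(m-3)+(m-1)=2m-4$, which gives (B1). In a saturated orientation, the out-edges of $v\in V(H)$ that leave $H$ are exactly its $e(vs')$ edges to $s'$. If $d^+\equiv Q$ on $V(H)$, the out-degree of $v$ inside $H$ is congruent to $p_v$, contrary to Lemma~\ref{lem:gadget}. This is (B2). By Lemma~\ref{lem:necklace}, $G$ is not strongly $\mathbb{Z}_m$-connected.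

\emph{Regularity.} The vertices of each gadget receive exactly the edges they lack, and $s_j$ has degree $2(2k-1)$. So $G$ is $(4k-2)$-regular.

\emph{Planarity.} Place $s=(0,0)$, $v_1=(2,1)$, $v_2=(1,-1)$, $v_3=(3,-1)$, $h=(2,0)$, $s'=(4,0)$, and join adjacent pairs by straight segments. The point $h$ lies inside the triangle $v_1v_2v_3$, so $H$ is drawn without crossings in the closed triangle. The point $s$ and the triangle lie on opposite sides of the line $v_1v_2$, so the segments $sv_1,sv_2$ meet the triangle only in $v_1,v_2$; the reflection $x\mapsto4-x$ gives the same for $s'v_1,s'v_3$. The segments at $s$ lie in $x\le2$ and those at $s'$ in $x\ge2$, and they reach the line $x=2$ only at $v_1$. Lemma~\ref{lem:planar} applies with $w=4$.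

\emph{Edge-connectivity.} Apply Corollary~\ref{cor:four} to the vertex sets of the $r$ gadgets. Condition (i) is regularity, and $d(X)=2m-2$ gives (ii). The multiplicities $2k-2,k,k-1,1$ inside a gadget and the numbers $0,2,2k-2,2k-2$ of edges leaving it are at most $2k-2=m-2$, because $k\ge2$; this gives (iii) and (iv). Contracting the gadgets yields a cycle of length $2r$ with all multiplicities $m-1$, which is $(2m-2)$-edge-connected by \eqref{eq:cycle}. Hence $G$ is $(2m-2)$-edge-connected.

The graph $N_r(B)$ has $5r$ vertices, so different values $r\ge m$ give different graphs. This proves Theorem~\ref{thm:all} for even $m$ and, with Lemma~\ref{lem:translate}(a), Theorem~\ref{thm:even}.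

\begin{remark}
For $r=2k$ the graph has $10k$ vertices, and the prescription in Lemma~\ref{lem:necklace} takes the values $k-1,\,k-1,\,0,\,2k-2$ at $h,v_1,v_2,v_3$ in every gadget and $0$ at every $s_j$. Since $\beta\equiv2P-(4k-2)\equiv2P+2\pmod{4k}$, the $(4k,\beta)$-boundary with no orientation is
\[
\beta(h)=\beta(v_1)=2k,\qquad\beta(v_2)=2,\qquad\beta(v_3)=-2,\qquad\beta(s_j)=2 .
\]
\end{remark}

\section{Odd moduli}\label{sec:odd}

Let $m\ge5$ be odd. The smallest value of $p_h$ with $m+2p_h\ge2m-2$ is now $(m-1)/2$. Put $p_h=\frac{m-1}2$, $p_{v_1}=\frac{m-5}2$, $p_{v_2}=p_{v_3}=0$, with sum $m-3$. The gadget $H$ has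
\[
e(hv_1)=m-2,\quad e(hv_2)=e(hv_3)=\tfrac{m+1}2,\quad e(v_1v_2)=e(v_1v_3)=\tfrac{m-3}2,\quad e(v_2v_3)=1 ,
\]
and the degrees in $H$ of $h,v_1,v_2,v_3$ are $2m-1$, $2m-5$, $m$, $m$. To reach degree $2m-2$ the vertices $v_1,v_2,v_3$ need $3$, $m-2$, $m-2$ further edges, $2m-1$ in total: one bundle of $m-1$ edges and one of $m$.

A bundle of $m$ edges breaks the argument of Lemma~\ref{lem:necklace} at one point. If $y$ of its edges are directed forward, then $y\in\{0,\dots,m\}$, and the residue $0$ allows both $y=m$ and $y=0$. A gadget at one end of the bundle forbids only one of these two values. We therefore put a gadget at each end: the first forbids $y=m$ and the second forbids $y=0$.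

Let $H'$ be a second copy of $H$, with vertices $h',v_1',v_2',v_3'$ and $p_{v'}=p_v$. The block $B$ consists of $H$, $H'$, terminals $s,s'$, and three bundles (Figure~\ref{fig:odd}):
\begin{itemize}
\item $L$, with $m-1$ edges: $m-2$ edges $sv_2$ and one edge $sv_1$;
\item $M$, with $m$ edges: $m-2$ edges $v_3v_3'$ and two edges $v_1v_1'$;
\item $R$, with $m-1$ edges: $m-2$ edges $v_2's'$ and one edge $v_1's'$.
\end{itemize}
For $v\in V(H)$ let $Q(v)$ be $p_v$ plus the number of edges of $M$ at $v$. For $v'\in V(H')$ let $Q(v')$ be $p_{v'}$ plus the number of edges of $M\cup R$ at $v'$. Then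
\[
\sum_{v\in V(H)}Q(v)=(m-3)+m=2m-3,\qquad\sum_{v'\in V(H')}Q(v')=(m-3)+(2m-1)=3m-4 .
\]
Fix $r\ge m$ and let $G=N_r(B)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5,yscale=1.3,
  vx/.style={circle,fill,inner sep=1.5pt},
  mu/.style={midway,fill=white,inner sep=1pt,font=\scriptsize}]
\node[vx,label=left:$s$] (s) at (0,0) {};
\node[vx,label=right:$s'$] (t) at (8,0) {};
\node[vx,label=above:$v_1$] (a) at (2,1) {};
\node[vx,label=below:$v_2$] (b) at (1,-1) {};
\node[vx,label=below:$v_3$] (c) at (3,-1) {};
\node[vx,label=right:$h$] (h) at (2,0) {};
\node[vx,label=above:$v_1'$] (A) at (6,1) {};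
\node[vx,label=below:$v_2'$] (B) at (7,-1) {};
\node[vx,label=below:$v_3'$] (C) at (5,-1) {};
\node[vx,label=right:$h'$] (H) at (6,0) {};
\draw (a)--(b)--(c)--(a)--(h)--(b) (h)--(c);
\draw (A)--(B)--(C)--(A)--(H)--(B) (H)--(C);
\draw (s)--node[mu]{$1$}(a); \draw (s)--node[mu]{$m-2$}(b);
\draw (t)--node[mu]{$1$}(A); \draw (t)--node[mu]{$m-2$}(B);
\draw (a)--node[mu]{$2$}(A); \draw (c)--node[mu]{$m-2$}(C);
\end{tikzpicture}
\caption{The block for an odd modulus $m\ge5$: two copies of the four-vertex gadget, joined to each other by $m$ edges and each joined to one terminal by $m-1$ edges. A label gives the number of parallel edges; multiplicities inside the gadgets are not shown.}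
\label{fig:odd}
\end{figure}

\emph{$B$ is an $m$-block.} Each terminal has degree $m-1$. We have $|E(B)|+1=2(3m-3)+2(m-1)+m+1=9m-7$, and the values of $Q$ sum to $5m-7$, which gives (B1). For (B2), consider a saturated orientation with $d^+\equiv Q$ at all non-terminal vertices, and let $y$ be the number of edges of $M$ directed from $H$ to $H'$. All edges of $L$ enter $H$, so the out-degrees of the vertices of $H$ sum to $(3m-3)+y\equiv2m-3$. Hence $y\equiv0\pmod m$, that is, $y\in\{0,m\}$. If $y=m$, the out-edges of $v\in V(H)$ that leave $H$ are exactly the edges of $M$ at $v$, so the out-degree of $v$ inside $H$ is congruent to $p_v$. If $y=0$, all edges of $M$ leave $H'$, and all edges of $R$ leave $H'$ by saturation, so the out-degree of $v'\in V(H')$ inside $H'$ is congruent to $p_{v'}$. Either case contradicts Lemma~\ref{lem:gadget}. By Lemma~\ref{lem:necklace}, $G$ is not strongly $\mathbb{Z}_m$-connected.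

\emph{Planarity.} Draw $s$, $H$ and the segments $sv_1,sv_2$ as in Section~\ref{sec:even}; this part lies in $0\le x\le3$ and has no crossings. Draw $s'$, $H'$ and the segments $s'v_1',s'v_2'$ as its mirror image under $x\mapsto8-x$, in $5\le x\le8$. The left part meets the line $y=1$ only in $v_1=(2,1)$ and the right part only in $v_1'=(6,1)$, so the segment $v_1v_1'$ on this line crosses neither. The segment $v_3v_3'$ runs from $(3,-1)$ to $(5,-1)$, so apart from its ends it lies in $3<x<5$, where the only other segment is $v_1v_1'$, at height $1$. Lemma~\ref{lem:planar} applies with $w=8$.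

\emph{Edge-connectivity.} Apply Corollary~\ref{cor:four} to the vertex sets of the $2r$ gadgets. In each of them $h,v_1,v_2,v_3$ (or their primed copies) have $0$, $3$, $m-2$, $m-2$ edges leaving the gadget, so their degrees in $G$ are $2m-1$, $2m-2$, $2m-2$, $2m-2$ and $d(X)=2m-1$. This gives (i) and (ii). Since $m\ge5$, we have $\frac{m+1}2\le m-2$ and $3\le m-2$, which gives (iii) and (iv). Contracting the gadgets yields a cycle of length $3r$ with multiplicities $m-1,m,m-1$ in each block, which is $(2m-2)$-edge-connected by \eqref{eq:cycle}. Hence $G$ is $(2m-2)$-edge-connected.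

The graph $N_r(B)$ has $9r$ vertices, so the values $r\ge m$ give infinitely many graphs. This proves Theorem~\ref{thm:all} for odd $m$ and completes its proof.

\begin{thebibliography}{1}

\bibitem{hom}
\emph{Homomorphisms to small negative even cycles},
\texttt{http://cfc.nankai.edu.cn/\allowbreak\_upload/\allowbreak article/\allowbreak files/\allowbreak 7c/59/\allowbreak 537dfc2d4ccc940465b4bb926c83/\allowbreak 74d8d3af-970b-476b-8d75-c96a464009ce.pdf}

\end{thebibliography}
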